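\title{The inequality $\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|$ for unitarily invariant norms}

\begin{abstract}
We prove that $\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|$ for all positive semidefinite complex matrices $A,B$, all $p,q>0$ and every unitarily invariant norm. A block factorization reduces this to the Ky Fan norm inequalities $\|A^tB^{1-2t}A^t+B^tA^{1-2t}B^t\|_{(k)}\le\|A+B\|_{(k)}$ for $0<t\le\frac12$. For $\frac14\le t\le\frac12$ they follow by complex interpolation. For $0<t<\frac14$ we expand both sides about the mean of $A^{1-2t}$ and $B^{1-2t}$, truncated from below, and show that the second-order remainders of the expansion absorb every term of the wrong sign.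
\end{abstract}

\section{Introduction}

For real numbers $a,b\ge0$ and exponents $p,q>0$,
\begin{equation}\label{eq:scalar}
a^{p+q}+b^{p+q}-a^pb^q-b^pa^q=(a^p-b^p)(a^q-b^q)\ge0,
\end{equation}
because $x^p$ and $x^q$ are both increasing. (For $p>0>q$ and $a,b>0$ the sign is reversed.) This paper is about the matrix form of \eqref{eq:scalar}.

Let $M_n(\mathbb C)$ be the space of $n\times n$ complex matrices. We write $A\ge0$ if $A$ is positive semidefinite, $A>0$ if it is positive definite, and $G_1\le G_2$ if $G_1,G_2$ are Hermitian and $G_2-G_1\ge0$. For $A\ge0$ and $p>0$ the power $A^p\ge0$ is defined by the spectral decomposition. For $A,B\ge0$ the matrix $A^pB^q+B^pA^q$ has adjoint $A^qB^p+B^qA^p$, so in general it is not Hermitian and cannot be compared with $A^{p+q}+B^{p+q}$ in the order $\le$. One can still compare sizes. A norm $\|\cdot\|$ on $M_n(\mathbb C)$ is \emph{unitarily invariant} if $\|UXV\|=\|X\|$ for all $X$ and all unitary $U,V$. By the singular value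 decomposition such a norm depends only on the singular values $s_1(X)\ge\dots\ge s_n(X)$; in particular $\|X^*\|=\|X\|$. The basic examples are the \emph{Ky Fan norms}
\[
\|X\|_{(k)}=s_1(X)+\dots+s_k(X),\qquad 1\le k\le n,
\]
which run from the operator norm ($k=1$) to the trace norm ($k=n$). They control all the others: by the \emph{Fan dominance theorem}, if $\|X\|_{(k)}\le\|Y\|_{(k)}$ for all $k$, then $\|X\|\le\|Y\|$ for every unitarily invariant norm.

The question we answer is taken from \cite{SVI}: given $A,B\ge0$ and $p,q>0$, is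
\[
\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|
\]
for every unitarily invariant norm? Two cases suggest that it is. If $A$ and $B$ commute, they are simultaneously diagonal, and \eqref{eq:scalar} compares the singular values one by one. If $p=q$, put $G=A^pB^p+B^pA^p$. Then $A^{2p}+B^{2p}\mp G=(A^p\mp B^p)^2\ge0$, and for orthonormal eigenvectors $v_1,\dots,v_k$ of $G$ belonging to the $k$ eigenvalues of largest modulus,
\[
\|G\|_{(k)}=\sum_{j\le k}|\langle v_j,Gv_j\rangle|\le\sum_{j\le k}\langle v_j,(A^{2p}+B^{2p})v_j\rangle\le\|A^{2p}+B^{2p}\|_{(k)} .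
\]
The answer is yes in general.

\begin{theorem}\label{thm:main}
For all $n$, all $A,B\ge0$ in $M_n(\mathbb C)$, all $p,q>0$ and every unitarily invariant norm,
\[
\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\| .
\]
\end{theorem}

Theorem~\ref{thm:main} is the case $\zeta_1=\zeta_2=1$ of part (ii) of the following stronger statement.

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(i)] Let $A,B>0$, $0<t\le\frac12$, and
\[
N_t=A^tB^{1-2t}A^t+B^tA^{1-2t}B^t .
\]
Then $\|N_t\|_{(k)}\le\|A+B\|_{(k)}$ for all $k$.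
\item[(ii)] For all $A,B\ge0$, $p,q>0$, $\zeta_1,\zeta_2\in\mathbb C$ and every unitarily invariant norm,
\[
\|\zeta_1A^pB^q+\zeta_2B^pA^q\|\le\max(|\zeta_1|,|\zeta_2|)\,\|A^{p+q}+B^{p+q}\| .
\]
\end{itemize}
\end{theorem}

Part (i) carries all the difficulty. For scalars $N_t=a^{2t}b^{1-2t}+b^{2t}a^{1-2t}$, so (i) is again a matrix form of \eqref{eq:scalar}; it is an equality at $t=\frac12$, and it fails for $t>\frac12$, where the exponents $2t$ and $1-2t$ have opposite signs. The gain over Theorem~\ref{thm:main} is that $N_t$ is positive definite. One might then hope for the operator inequality $N_t\le A+B$, but it is false.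

\begin{example}\label{ex:order}
Let $0<t<\frac12$, let $u,v\in\mathbb C^2$ be unit vectors with $c=|\langle u,v\rangle|^2\in(0,1)$, and let $A=\varepsilon uu^*$, $B=vv^*$. Then $N_t=c\,(\varepsilon^{2t}uu^*+\varepsilon^{1-2t}vv^*)$, and for a unit vector $y\perp v$ we get $\langle y,(A+B-N_t)y\rangle=(\varepsilon-c\,\varepsilon^{2t})|\langle u,y\rangle|^2$, which is negative when $\varepsilon^{1-2t}<c$. The same holds for $A+\delta I$, $B+\delta I$ with small $\delta>0$.
\end{example}

After recalling some standard facts, we derive (ii) from (i) in Section~\ref{sec:factor} and prove (i) for $\frac14\le t\le\frac12$ in Section~\ref{sec:interp}. The range $0<t<\frac14$ needs a different method. Section~\ref{sec:model} shows it for the operator norm, where it ends in an inequality for one real variable. Section~\ref{sec:expand} reduces the general case to two trace estimates, which are proved in Sections~\ref{sec:top} and~\ref{sec:bottom}.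

\section{Notation and standard facts}\label{sec:facts}

Inner products are linear in the second variable, and $|v|$ is the Euclidean norm of a vector. A scalar $c$ also stands for the matrix $cI$. A \emph{projection} is an orthogonal projection. The eigenvalues of a Hermitian matrix $G$ are $\lambda_1(G)\ge\lambda_2(G)\ge\cdots$; for a function $F$ on the spectrum, $F(G)$ is given by the spectral decomposition, and $G_+=\max(G,0)$. If $G\ge0$, then $s_j(G)=\lambda_j(G)$. Singular values of rectangular matrices are those of the square matrices obtained by adding zero rows or columns.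

\begin{itemize}
\item[(F1)] \emph{Variational formulas.} For Hermitian $G$, $\sum_{j\le k}\lambda_j(G)=\max\operatorname{Tr}\Pi G$ over projections $\Pi$ of rank $k$, and $\operatorname{Tr}G_+=\max\operatorname{Tr}EG$ over all projections $E$. If $G_0\ge0$ and $G_1\le G_2$, then $\operatorname{Tr}G_0G_1\le\operatorname{Tr}G_0G_2$; in particular $\operatorname{Tr}EG\le\operatorname{Tr}G$ for $G\ge0$ and a projection $E$.
\item[(F2)] \emph{Weyl monotonicity.} If $G_1\le G_2$, then $\lambda_j(G_1)\le\lambda_j(G_2)$ for all $j$.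
\item[(F3)] \emph{Horn's inequality.} $\sum_{j\le k}s_j(XY)\le\sum_{j\le k}s_j(X)s_j(Y)$.
\item[(F4)] \emph{Three lines theorem.} If $f$ is bounded and continuous on a closed vertical strip, holomorphic in its interior, and $|f|\le c$ on both boundary lines, then $|f|\le c$ on the strip.
\item[(F5)] \emph{Integral formula for powers.} For $0<\sigma<1$, $x>0$ and $c_\sigma=\frac{\sin\pi\sigma}{\pi}$,
\[
x^\sigma=c_\sigma\int_0^\infty\lambda^{\sigma-1}\frac{x}{x+\lambda}\,d\lambda=c_\sigma\int_0^\infty\lambda^\sigma\Big(\frac1\lambda-\frac1{x+\lambda}\Big)d\lambda .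
\]
\item[(F6)] \emph{Operator monotonicity and concavity.} For $0<\sigma<1$: if $0\le G_1\le G_2$, then $G_1^\sigma\le G_2^\sigma$; if $G_1,G_2\ge0$, then $\frac12(G_1^\sigma+G_2^\sigma)\le\big(\frac12(G_1+G_2)\big)^\sigma$.
\item[(F7)] \emph{Partial fractions.} $\tan x=\sum_{j\ge1}\dfrac{8x}{(2j-1)^2\pi^2-4x^2}$ for $0<x<\frac\pi2$, and $\sum_{j\ge1}\dfrac{8}{(2j-1)^2}=\pi^2$.
\item[(F8)] \emph{Weighted Cauchy--Schwarz.} If $|\cdot|_\circ$ is a seminorm and $\delta_i>0$ with $\sum_i\delta_i=1$, then $\big|\sum_iu_i\big|_\circ^2\le\sum_i|u_i|_\circ^2/\delta_i$. Indeed $\big(\sum_i|u_i|_\circ\big)^2\le\sum_i\delta_i\cdot\sum_i|u_i|_\circ^2/\delta_i$.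
\end{itemize}

\section{Factorization: from $N_t$ to the mixed sum}\label{sec:factor}

The idea is to split off square roots, $A^tB^{1-t}=A^tB^{1/2-t}\cdot B^{1/2}$, so that the mixed sum becomes a product of two block matrices, one with Gram matrix $N_t$ and one with Gram matrix $A+B$.

\begin{proof}[Proof that Theorem~\ref{thm:strong}(i) implies Theorem~\ref{thm:strong}(ii)]
By homogeneity we may assume $|\zeta_1|,|\zeta_2|\le1$ and drop the maximum. Let first $A,B>0$ and $0<t\le\frac12$, and put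
\[
\mathcal X=\begin{bmatrix}A^tB^{1/2-t}&B^tA^{1/2-t}\end{bmatrix},\qquad
\mathcal Z=\begin{bmatrix}\zeta_1I&0\\0&\zeta_2I\end{bmatrix},\qquad
\mathcal W=\begin{bmatrix}B^{1/2}\\A^{1/2}\end{bmatrix}.
\]
Then $\mathcal X\mathcal X^*=N_t$, $\mathcal W^*\mathcal W=A+B$ and $\mathcal X\mathcal Z\mathcal W=\zeta_1A^tB^{1-t}+\zeta_2B^tA^{1-t}$. Since $\mathcal W^*\mathcal Z^*\mathcal Z\mathcal W\le\mathcal W^*\mathcal W$, (F2) gives $s_j(\mathcal Z\mathcal W)\le s_j(\mathcal W)$. By (F3), the Cauchy--Schwarz inequality and (i),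
\[
\|\mathcal X\mathcal Z\mathcal W\|_{(k)}\le\sum_{j\le k}s_j(\mathcal X)s_j(\mathcal W)\le\|N_t\|_{(k)}^{1/2}\,\|A+B\|_{(k)}^{1/2}\le\|A+B\|_{(k)},
\]
and Fan dominance extends this to all unitarily invariant norms. Applied to $A^{p+q},B^{p+q}$ with $t=p/(p+q)$, this is (ii) for $A,B>0$ and $p\le q$. For $p>q$ apply that case to the adjoint $\bar\zeta_2A^qB^p+\bar\zeta_1B^qA^p$. For $A,B\ge0$ apply the result to $A+\varepsilon$, $B+\varepsilon$ and let $\varepsilon\downarrow0$; here $(A+\varepsilon)^r\to A^r$ for every $r>0$ by the spectral decomposition.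
\end{proof}

From now on $A,B>0$, and it remains to prove Theorem~\ref{thm:strong}(i).

\section{Interpolation: the range $\frac14\le t\le\frac12$}\label{sec:interp}

At $t=\frac12$ we have $N_t=A+B$. At $t=\frac14$ each of the two summands of $N_t$ is separately dominated by half of $A+B$, eigenvalue by eigenvalue.

\begin{lemma}\label{lem:quarter}
For $A,B\ge0$ and all $j$, $\lambda_j(A^{1/4}B^{1/2}A^{1/4})\le\frac12\lambda_j(A+B)$.
\end{lemma}

\begin{proof}
Let $X=A^{1/2}$, $Y=B^{1/2}$, $L=X^{1/2}Y^{1/2}$, and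
\[
V=\begin{bmatrix}X^{1/2}\\Y^{1/2}\end{bmatrix},\qquad U=\begin{bmatrix}I&0\\0&-I\end{bmatrix},\qquad VV^*=\begin{bmatrix}X&L\\L^*&Y\end{bmatrix}.
\]
Conjugation by $U$ changes the sign of the off-diagonal blocks, so
\[
2\begin{bmatrix}0&L\\L^*&0\end{bmatrix}=VV^*-UVV^*U\le VV^* .
\]
The matrix on the left has eigenvalues $\pm2s_j(L)$, and the $n$ largest eigenvalues of $VV^*$ are those of $V^*V=X+Y$. Hence $2s_j(L)\le\lambda_j(X+Y)$ by (F2). Since $\frac12(X^2+Y^2)-\big(\frac{X+Y}2\big)^2=\big(\frac{X-Y}2\big)^2\ge0$,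
\[
\lambda_j(A^{1/4}B^{1/2}A^{1/4})=s_j(L)^2\le\lambda_j\Big(\Big(\frac{X+Y}2\Big)^2\Big)\le\tfrac12\lambda_j(X^2+Y^2)=\tfrac12\lambda_j(A+B).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:interp}
Theorem~\ref{thm:strong}(i) holds for $\frac14\le t\le\frac12$.
\end{proposition}

\begin{proof}
Since $A,B>0$, the function $\mathcal X(z)=\begin{bmatrix}A^zB^{1/2-z}&B^zA^{1/2-z}\end{bmatrix}$ is entire. It is bounded on the strip $\frac14\le\operatorname{Re}z\le\frac12$ because $A^{iy},B^{iy}$ are unitary for real $y$. On the boundary lines,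
\begin{align*}
\mathcal X(z)\mathcal X(z)^*&=A^{iy}\big(A^{1/4}B^{1/2}A^{1/4}\big)A^{-iy}+B^{iy}\big(B^{1/4}A^{1/2}B^{1/4}\big)B^{-iy},&&z=\tfrac14+iy,\\
\mathcal X(z)\mathcal X(z)^*&=A+B,&&z=\tfrac12+iy .
\end{align*}
By the triangle inequality and Lemma~\ref{lem:quarter}, $\|\mathcal X(z)\mathcal X(z)^*\|_{(k)}\le\|A+B\|_{(k)}$ on both lines. Fix $t$ and $k$, choose by (F1) a projection $\Pi$ of rank $k$ with $\operatorname{Tr}\Pi N_t=\|N_t\|_{(k)}$, and let $f(z)=\operatorname{Tr}\Pi\mathcal X(z)\mathcal X(t)^*\Pi$. The Cauchy--Schwarz inequality for the trace inner product and (F1) give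
\[
|f(z)|^2\le\operatorname{Tr}\Pi\mathcal X(z)\mathcal X(z)^*\cdot\operatorname{Tr}\Pi N_t\le\|\mathcal X(z)\mathcal X(z)^*\|_{(k)}\,\|N_t\|_{(k)} .
\]
By (F4), $\|N_t\|_{(k)}^2=|f(t)|^2\le\|A+B\|_{(k)}\|N_t\|_{(k)}$.
\end{proof}

\begin{remark}\label{rem:zero}
Since $N_0=B+A$, it is tempting to interpolate on the strip $0\le\operatorname{Re}z\le\frac12$. The boundary bound fails on the left line, where $\mathcal X(iy)\mathcal X(iy)^*=A^{iy}BA^{-iy}+B^{iy}AB^{-iy}$ and the two summands are rotated by different unitaries. Take unit vectors $u,v\in\mathbb R^2$ with $\langle u,v\rangle=\frac12$, $\mu=\exp\pi$, $A=I+(\mu-1)uu^*$, $B=I+(\mu-1)vv^*$, $y=1$. Then $A^{i}=I-2uu^*$ and $B^i=I-2vv^*$, so $A^iv=v-u=-B^iu$ is a unit vector $w$, and the sum is $2I+2(\mu-1)ww^*$. Its operator norm $2\mu$ exceeds $\|A+B\|_{(1)}=2+\frac32(\mu-1)$.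
\end{remark}

\section{The range $0<t<\frac14$ for the operator norm}\label{sec:model}

Fix $0<t<\frac14$ for the rest of the paper. Each summand of $N_t$ contains both $A$ and $B$, and the first step is to decouple them. Take the middle factors as new variables:
\[
s=1-2t,\qquad \tau=\frac ts\in\big(0,\tfrac12\big),\qquad a_1=A^s,\quad a_2=B^s,\qquad\alpha_i=a_i^\tau .
\]
Then $\alpha_1=A^t$, $\alpha_2=B^t$ and $1+2\tau=1/s$. Put
\[
N=N_t=\alpha_1a_2\alpha_1+\alpha_2a_1\alpha_2,\qquad M=\tfrac12(A+B)=\tfrac12\sum_ia_i^{1+2\tau},\qquad Q=\tfrac12(a_1+a_2),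
\]
where $i$ always runs over $\{1,2\}$. We must show $\|\frac12N\|_{(k)}\le\|M\|_{(k)}$. Substituting $a_2=2Q-a_1$ in the first summand and $a_1=2Q-a_2$ in the second gives
\begin{equation}\label{eq:decouple}
\tfrac12N=\sum_i\Big(\alpha_iQ\alpha_i-\tfrac12a_i^{1+2\tau}\Big),
\end{equation}
in which each term involves only one $a_i$ and the common matrix $Q$. Replacing $(a_1,a_2)$ by $(ca_1,ca_2)$ multiplies $N$ and $M$ by $c^{1+2\tau}$, so we may normalize freely.

The following function and constants are used throughout: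
\[
\psi(x)=x^{2\tau}-\tfrac12x^{1+2\tau},\qquad\kappa=-\psi'(1)=\tfrac12-\tau\in\big(0,\tfrac12\big),\qquad C=\frac{\kappa}{1-\kappa}=\frac{1-2\tau}{1+2\tau}.
\]
The function $\psi$ is what a term of \eqref{eq:decouple} becomes when $Q=1$. We measure functions against their tangent lines at $1$: for $r>0$ let
\[
\gamma_\sigma(r)=1+\sigma(r-1)-r^\sigma,\qquad\xi(r)=-\gamma_{1+2\tau}(r),\qquad\gamma_\psi(r)=\psi(1)+\psi'(1)(r-1)-\psi(r)=\gamma_{2\tau}(r)+\tfrac12\xi(r).
\]
Here $\xi\ge0$ because $x^{1+2\tau}$ is convex.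

\begin{lemma}\label{lem:scalar}
For $0<\tau<\frac12$ and $r>0$,
\begin{itemize}
\item[(a)] $\gamma_\psi(r)\ge\gamma_\tau(r)$,
\item[(b)] $\gamma_\tau(r)\ge(1-\tau)(1-r^\tau)^2\ge C(1-r^\tau)^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The terms $\tau(r-1)$ cancel in
\[
\gamma_\psi(r)-\gamma_\tau(r)=\tau(r-1)+r^\tau-r^{2\tau}+\tfrac12\big(r^{1+2\tau}-r-2\tau(r-1)\big),
\]
and what remains is
\[
\tfrac12\big(2r^\tau-2r^{2\tau}+r^{1+2\tau}-r\big)=\tfrac12r^\tau(1-r^\tau)(2-r^{1-\tau}-r).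
\]
The last two factors are both nonnegative for $r\le1$ and both nonpositive for $r\ge1$.

(b) Let $y=r^\tau$ and $\chi(y)=\int_0^1(1-\sigma+\sigma y)^{1/\tau-1}d\sigma$. Then $(y-1)\chi(y)=\tau(y^{1/\tau}-1)$, so $\gamma_\tau(r)=(y-1)(\chi(y)-1)$. Since $1/\tau-1\ge1$, the function $\chi$ is convex on $[0,\infty)$, with $\chi(0)=\tau$ and $\chi(1)=1$. It therefore lies below the line $1+(1-\tau)(y-1)$ on $[0,1]$ and above it on $[1,\infty)$, which gives the first inequality. Finally $C\le1-2\tau\le1-\tau$.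
\end{proof}

We also need one completion of a square. Let $R\ge0$ and let $\alpha$ be Hermitian. Apply (F8) to the seminorm $\langle v,Rv\rangle^{1/2}$, the splitting $w=\alpha w+(1-\alpha)w$ and the weights $\kappa$, $1-\kappa$, and multiply by $\kappa$:
\begin{equation}\label{eq:square}
\kappa R-\alpha R\alpha\le C\,(1-\alpha)R(1-\alpha).
\end{equation}

\begin{proposition}\label{prop:model}
If $Q\le1$, then $\frac12N\le1$. Consequently $\|N\|_{(1)}\le\|A+B\|_{(1)}$.
\end{proposition}

\begin{proof}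
Let $R=1-Q$, so $0\le R\le1$. By \eqref{eq:decouple}, $\frac12N=\sum_i\psi(a_i)-\sum_i\alpha_iR\alpha_i$. Expand $\psi$ about $1$: $\psi(a_i)=\frac12-\kappa(a_i-1)-\gamma_\psi(a_i)$, and $\sum_i(a_i-1)=-2R$. Hence, by \eqref{eq:square}, $R\le1$ and Lemma~\ref{lem:scalar},
\[
\tfrac12N-1=\sum_i\big[\kappa R-\alpha_iR\alpha_i-\gamma_\psi(a_i)\big]\le\sum_i\big[C(1-a_i^\tau)^2-\gamma_\psi(a_i)\big]\le0 .
\]
For the consequence, normalize $\lambda_1(M)=1$. By (F6), $Q=\frac12(A^s+B^s)\le M^s\le1$, so $\lambda_1(\frac12N)\le1=\lambda_1(M)$.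
\end{proof}

This proof contains the mechanism of the general case. The positive term $\kappa R$ is cancelled by $\alpha_iR\alpha_i$ unless $\alpha_i$ moves away from $1$, and moving away from $1$ is penalized by the tangent gap $\gamma_\psi(a_i)$. Once $R$ is replaced by $1$, both terms are functions of the single matrix $a_i$. Note that the margin is thin when $\tau$ is small: as $r\to0$ we have $C(1-r^\tau)^2\to C$ and $\gamma_\psi(r)\to1-\tau$, and both limits tend to $1$ as $\tau\to0$. Small eigenvalues of $a_i$ will be the delicate point in Section~\ref{sec:bottom}.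

\section{Expansion about the truncated mean}\label{sec:expand}

\subsection*{Reduction to a threshold}
For $k>1$ the normalization $\lambda_1(M)=1$ is replaced by $\lambda_k(M)=1$. For Hermitian $G$ we have $\sum_{j\le k}\lambda_j(G)\le k+\operatorname{Tr}(G-1)_+$, with equality if $\lambda_k(G)=1$. So if
\begin{equation}\label{eq:goal}
\operatorname{Tr}E\big(\tfrac12N-1\big)\le\operatorname{Tr}(M-1)_+\qquad\text{for every projection }E,
\end{equation}
then (F1) gives $\|\frac12N\|_{(k)}\le k+\operatorname{Tr}(\frac12N-1)_+\le k+\operatorname{Tr}(M-1)_+=\|M\|_{(k)}$. We prove \eqref{eq:goal} for all $a_1,a_2>0$.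

\subsection*{The base point}
Now $Q$ may have eigenvalues on both sides of $1$. If $a_1=a_2=Q$, then $\frac12N=M=Q^{1+2\tau}$, and the maximum of the left side of \eqref{eq:goal} equals the right side, namely $\operatorname{Tr}(\max(Q,1)^{1+2\tau}-1)$. So above the threshold the expansion must be centered at $Q$; below it we keep the center $1$ of Section~\ref{sec:model}. Put
\[
H=\max(Q,1),\qquad T=(Q-1)_+=H-1,\qquad R=(1-Q)_+=H-Q,\qquad\omega=H^\tau,
\]
let $P$ be the spectral projection of $H$ for $(1,\infty)$ and $P_0=1-P$. Then $Q=1+T-R$, $HP_0=\omega P_0=P_0$, and $0\le R\le P_0$, so that $R=P_0RP_0$.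

\subsection*{Tangent gaps of matrix functions}
Let $h$ be continuously differentiable on $(0,\infty)$, with divided difference $h^{[1]}(z,z')=\frac{h(z)-h(z')}{z-z'}$ for $z\ne z'$ and $h^{[1]}(z,z)=h'(z)$. If $H=\sum_zzP_z$ is the spectral decomposition, let
\[
Dh(H)[Y]=\sum_{z,z'}h^{[1]}(z,z')\,P_zYP_{z'} .
\]
By the Daleckii--Krein formula this is the derivative of the matrix function $h$ at $H$ in the direction $Y$; only the displayed expression is used below. For $a>0$ define the \emph{tangent gap}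
\[
\Gamma_h(a)=h(H)+Dh(H)[a-H]-h(a).
\]
It is linear in $h$ and vanishes for affine $h$. We write $\Gamma_\sigma$ for $h=x^\sigma$ and put $\Xi=-\Gamma_{1+2\tau}$, so $\Gamma_\psi=\Gamma_{2\tau}+\frac12\Xi$. If $H=1$, these are $\gamma_\sigma(a)$, $\xi(a)$, $\gamma_\psi(a)$. Given $a>0$, let $(v_j)$ and $(e_l)$ be orthonormal eigenbases of $a$ and $H$, with eigenvalues $x_j$ and $z_l$, and let $O_{jl}=|\langle v_j,e_l\rangle|^2$.

\begin{lemma}\label{lem:gap}
Let $F$ be a real function on $[1,\infty)$.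
\begin{itemize}
\item[(a)] $\sum_ih(a_i)=2h(H)-2h'(1)R-\sum_i\Gamma_h(a_i)$.
\item[(b)] If $F(1)=0$, then $\sum_i\operatorname{Tr}F(H)h(a_i)=2\operatorname{Tr}F(H)h(H)-\sum_i\operatorname{Tr}F(H)\Gamma_h(a_i)$.
\item[(c)] For $a>0$, $\operatorname{Tr}F(H)\Gamma_h(a)=\sum_{j,l}O_{jl}F(z_l)\big[h(z_l)+h'(z_l)(x_j-z_l)-h(x_j)\big]$. For $h=x^\sigma$ the bracket is $z_l^\sigma\gamma_\sigma(x_j/z_l)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\sum_i(a_i-H)=2Q-2H=-2R$. Since $R=P_0RP_0$, only the term $z=z'=1$ survives in $Dh(H)[R]$, which is therefore $h'(1)R$. (b) If $F(1)=0$, then $F(H)R=F(H)P_0R=0$; use (a). (c) Only the terms $z=z'$ contribute to $\langle e_l,Dh(H)[Y]e_l\rangle=h'(z_l)\langle e_l,Ye_l\rangle$. Now use $\langle e_l,h(a)e_l\rangle=\sum_jO_{jl}h(x_j)$, also for $h(x)=x$ and $h=1$.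
\end{proof}

Part (b) is the reason for the choice of $H$: above the threshold the linear terms of the two expansions cancel.

\subsection*{The two sides of \eqref{eq:goal}}
Insert $Q=1+T-R$ in \eqref{eq:decouple}:
\[
\tfrac12N=\sum_i\alpha_iT\alpha_i+\sum_i\psi(a_i)-\sum_i\alpha_iR\alpha_i .
\]
Lemma~\ref{lem:gap}(a) and $2\psi(H)=\omega^2(2-H)=\omega^2(1-T)$ give $\sum_i\psi(a_i)=\omega^2(1-T)+2\kappa R-\sum_i\Gamma_\psi(a_i)$. With $\Phi=1-\omega^2(1-T)$ we obtain the exact identity
\begin{equation}\label{eq:identity}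
\tfrac12N-1=\Big(\sum_i\alpha_iT\alpha_i-\Phi\Big)+\sum_i\big[\kappa R-\alpha_iR\alpha_i-\Gamma_\psi(a_i)\big].
\end{equation}
The second sum is the one met in Proposition~\ref{prop:model}. The first term is new; it vanishes when $P=0$. Its full trace is known: by Lemma~\ref{lem:gap}(b), $\sum_i\operatorname{Tr}T\alpha_i^2=2\operatorname{Tr}T\omega^2-\sum_i\operatorname{Tr}T\,\Gamma_{2\tau}(a_i)$, and $2T\omega^2-\Phi=\omega^2(1+T)-1=H^{1+2\tau}-1$. Writing $E=1-E'$ in the first term of \eqref{eq:identity}, we get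
\begin{multline}\label{eq:left}
\operatorname{Tr}E\big(\tfrac12N-1\big)=\operatorname{Tr}(H^{1+2\tau}-1)-\sum_i\operatorname{Tr}T\,\Gamma_{2\tau}(a_i)+\operatorname{Tr}E'\Big(\Phi-\sum_i\alpha_iT\alpha_i\Big)\\
+\sum_i\operatorname{Tr}E\big[\kappa R-\alpha_iR\alpha_i-\Gamma_\psi(a_i)\big].
\end{multline}
For the right side of \eqref{eq:goal} use the test projection $P$. By (F1), Lemma~\ref{lem:gap}(b) with $F(H)=P$, and $P(H^{1+2\tau}-1)=H^{1+2\tau}-1$,
\begin{equation}\label{eq:right}
\operatorname{Tr}(M-1)_+\ge\operatorname{Tr}P(M-1)=\operatorname{Tr}(H^{1+2\tau}-1)+\tfrac12\sum_i\operatorname{Tr}P\,\Xi(a_i).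
\end{equation}
The main terms of \eqref{eq:left} and \eqref{eq:right} agree. The third and fourth terms of \eqref{eq:left} must be covered by the gaps $\operatorname{Tr}T\,\Gamma_{2\tau}(a_i)+\frac12\operatorname{Tr}P\,\Xi(a_i)$. It turns out that the third term does not use these up; it leaves, for $a=a_1$ and $a=a_2$, the \emph{surplus}
\begin{equation}\label{eq:surplus}
S(a)=\tfrac12\operatorname{Tr}H^{-1}P\,\Xi(a)=\tfrac12\sum_{j}\sum_{l:\,z_l>1}O_{jl}\,z_l^{2\tau}\,\xi(x_j/z_l)\ge0,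
\end{equation}
where the second expression comes from Lemma~\ref{lem:gap}(c). The surplus is enough for the fourth term.

\begin{proposition}\label{prop:top}
For every projection $E'$,
\[
\operatorname{Tr}E'\Big(\Phi-\sum_i\alpha_iT\alpha_i\Big)\le\sum_i\Big[\operatorname{Tr}T\,\Gamma_{2\tau}(a_i)+\tfrac12\operatorname{Tr}P\,\Xi(a_i)-S(a_i)\Big].
\]
\end{proposition}

\begin{proposition}\label{prop:bottom}
For every $a>0$, with $\alpha=a^\tau$, and every projection $E$,
\[
\operatorname{Tr}E\big[\kappa R-\alpha R\alpha-\Gamma_\psi(a)\big]\le S(a).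
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(i) from Propositions~\ref{prop:top} and~\ref{prop:bottom}]
Insert Proposition~\ref{prop:top}, and Proposition~\ref{prop:bottom} for $a=a_1$ and $a=a_2$, in \eqref{eq:left}. The terms $\operatorname{Tr}T\,\Gamma_{2\tau}(a_i)$ and $S(a_i)$ cancel, and what remains is the right side of \eqref{eq:right}. This is \eqref{eq:goal}, which settles $0<t<\frac14$. Proposition~\ref{prop:interp} covers $\frac14\le t\le\frac12$.
\end{proof}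

\section{The estimate above the threshold}\label{sec:top}

Nothing is known about $E'$, so we bound $\Phi-\sum_i\alpha_iT\alpha_i$ from above by a positive matrix and then bound the trace of that matrix. If both $\alpha_i$ were equal to $\omega$, the expression would be at most $-\omega T\omega\le0$; the bound should therefore be quadratic in the distance from the $\alpha_i$ to $\omega$.

\begin{proof}[Proof of Proposition~\ref{prop:top}]
\emph{Step 1: an operator bound.} Let $\bar\alpha=\frac12(\alpha_1+\alpha_2)$ and $\rho=\omega-\bar\alpha$. By (F6), $0\le\bar\alpha\le Q^\tau\le H^\tau=\omega$, so $0\le\rho\le\omega$. Since $\omega\ge1$ commutes with $T$, we have $\Phi=1-\omega^2+\omega^2T\le\omega T\omega$. Also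
\[
\sum_i\alpha_iT\alpha_i=2\bar\alpha T\bar\alpha+\tfrac12(\alpha_1-\alpha_2)T(\alpha_1-\alpha_2)\ge2\bar\alpha T\bar\alpha .
\]
Therefore
\[
\Phi-\sum_i\alpha_iT\alpha_i\le\omega T\omega-2(\omega-\rho)T(\omega-\rho)=2\rho T\rho-(\omega-2\rho)T(\omega-2\rho)\le2\rho T\rho,
\]
where both middle expressions equal $-\omega T\omega+2\rho T\omega+2\omega T\rho-2\rho T\rho$. By (F1) the left side of the proposition is at most $2\operatorname{Tr}T\rho^2$.

\emph{Step 2: from $\rho^2$ to $\omega\rho$.} Lemma~\ref{lem:gap} evaluates traces that are linear in a function of $a_i$, and $\rho^2$ is not of this form. For commuting matrices $0\le\rho\le\omega$ gives $\rho^2\le\omega\rho$; under the trace this survives because $T$ and $\omega$ are both nondecreasing functions of $H$. Write $\rho=\omega^{1/2}K\omega^{1/2}$ with $0\le K\le1$. In the basis $(e_l)$, with $T_l=z_l-1$ and $\omega_l=z_l^\tau$,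
\[
\operatorname{Tr}T\rho^2=\operatorname{Tr}T\omega K\omega K=\tfrac12\sum_{l,l'}|K_{ll'}|^2\big(T_l\omega_l\omega_{l'}+T_{l'}\omega_{l'}\omega_l\big)\le\tfrac12\sum_{l,l'}|K_{ll'}|^2\big(T_l\omega_l^2+T_{l'}\omega_{l'}^2\big),
\]
because the difference of the two brackets is $(T_l\omega_l-T_{l'}\omega_{l'})(\omega_l-\omega_{l'})\ge0$. The last sum is $\operatorname{Tr}T\omega^2K^2$, and $K^2\le K$ gives $\operatorname{Tr}T\omega^2K^2\le\operatorname{Tr}T\omega^2K=\operatorname{Tr}T\omega\rho$. By Lemma~\ref{lem:gap}(b) with $F(H)=T\omega$ and $h=x^\tau$,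
\[
2\operatorname{Tr}T\omega\rho=2\operatorname{Tr}T\omega^2-\sum_i\operatorname{Tr}T\omega\alpha_i=\sum_i\operatorname{Tr}T\omega\,\Gamma_\tau(a_i).
\]

\emph{Step 3: a scalar comparison.} It remains to show, for each $a>0$, that
\[
\operatorname{Tr}T\,\Gamma_{2\tau}(a)+\tfrac12\operatorname{Tr}P\,\Xi(a)-\operatorname{Tr}T\omega\,\Gamma_\tau(a)\ge S(a).
\]
By Lemma~\ref{lem:gap}(c), the left side is the sum over $j$ and over $l$ with $z_l>1$ of $O_{jl}z^{2\tau}$ times
\[
(z-1)\gamma_{2\tau}(r)+\tfrac12z\,\xi(r)-(z-1)\gamma_\tau(r)=(z-1)\big[\gamma_\psi(r)-\gamma_\tau(r)\big]+\tfrac12\xi(r),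
\]
where $z=z_l$ and $r=x_j/z_l$. The bracket is nonnegative by Lemma~\ref{lem:scalar}(a), and the terms $\frac12\xi(r)$ add up to \eqref{eq:surplus}.
\end{proof}

\section{The estimate below the threshold}\label{sec:bottom}

By \eqref{eq:square} and $R\le P_0$ we have $\kappa R-\alpha R\alpha\le C(1-\alpha)P_0(1-\alpha)$. In Section~\ref{sec:model} this was compared with the gap by a scalar inequality. Now $\Gamma_\psi(a)$ depends on two matrices that need not commute, and we prove the comparison up to a positive correction of small trace.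

\begin{proposition}\label{prop:correction}
For every $a>0$, with $\alpha=a^\tau$, there is a matrix $J\ge0$ with
\[
C(1-\alpha)P_0(1-\alpha)\le\Gamma_\psi(a)+\tfrac25J\qquad\text{and}\qquad\operatorname{Tr}J\le\tfrac52S(a).
\]
\end{proposition}

This implies Proposition~\ref{prop:bottom}: $\operatorname{Tr}E[\kappa R-\alpha R\alpha-\Gamma_\psi(a)]\le\frac25\operatorname{Tr}EJ\le\frac25\operatorname{Tr}J\le S(a)$. The proof uses about $H$ only that $H\ge1$ and $HP_0=P_0$.

\subsection*{Resolvent formulas}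
Powers are superpositions of resolvents, and the tangent gap of a resolvent is an explicit positive matrix. Let $Y=a-H$ and $\lambda>0$. For $h(x)=-(x+\lambda)^{-1}$ we have $h^{[1]}(z,z')=(z+\lambda)^{-1}(z'+\lambda)^{-1}$, so $\Gamma_h(a)$ equals
\[
\Delta_\lambda=(a+\lambda)^{-1}-(H+\lambda)^{-1}+(H+\lambda)^{-1}Y(H+\lambda)^{-1}=(H+\lambda)^{-1}Y(a+\lambda)^{-1}Y(H+\lambda)^{-1}\ge0 .
\]
The second form follows from the resolvent identity $(a+\lambda)^{-1}-(H+\lambda)^{-1}=-(a+\lambda)^{-1}Y(H+\lambda)^{-1}$ inserted into its adjoint. For this $h$ the bracket in Lemma~\ref{lem:gap}(c) is $\frac{1}{x+\lambda}-\frac1{z+\lambda}+\frac{x-z}{(z+\lambda)^2}$, which gives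
\begin{equation}\label{eq:traceDelta}
\operatorname{Tr}F(H)\Delta_\lambda=\sum_{j,l}O_{jl}F(z_l)\frac{(x_j-z_l)^2}{(z_l+\lambda)^2(x_j+\lambda)} .
\end{equation}
Since $2\tau<1$, (F5) applies with $\sigma=2\tau$, and multiplying it by $x$ gives
\[
x^{1+2\tau}=c_{2\tau}\int_0^\infty\lambda^{2\tau-1}\frac{x^2}{x+\lambda}\,d\lambda=c_{2\tau}\int_0^\infty\lambda^{2\tau-1}\Big(x-\lambda+\frac{\lambda^2}{x+\lambda}\Big)d\lambda .
\]
The matrix $\Gamma_h(a)$ is a linear combination, with coefficients independent of $h$, of the finitely many numbers $h(x_j)$, $h(z_l)$, $h'(z_l)$. Both integrals may be differentiated in $x$ under the integral sign, the derivatives of the integrands being $\lambda^{2\tau}(x+\lambda)^{-2}$ and $\lambda^{2\tau-1}(x^2+2x\lambda)(x+\lambda)^{-2}$, which have integrable majorants for $x$ in compact subsets of $(0,\infty)$. So $\Gamma_h(a)$ may be computed under the integral, where affine terms drop out: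
\begin{equation}\label{eq:gapint}
\Xi(a)=c_{2\tau}\int_0^\infty\lambda^{1+2\tau}\Delta_\lambda\,d\lambda,\qquad\Gamma_\psi(a)=c_{2\tau}\int_0^\infty\lambda^{2\tau}\big(1+\tfrac\lambda2\big)\Delta_\lambda\,d\lambda .
\end{equation}
These converge because $\Delta_\lambda=O((1+\lambda)^{-3})$ and $2\tau<1$. Finally, (F5) with $\sigma=\tau$ and the resolvent identity give
\begin{equation}\label{eq:diffint}
\omega-\alpha=-c_\tau\int_0^\infty\lambda^\tau(a+\lambda)^{-1}Y(H+\lambda)^{-1}d\lambda .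
\end{equation}

\subsection*{The splitting}
If $P_0=0$, take $J=0$: then $\Gamma_\psi(a)\ge0$ by \eqref{eq:gapint}, and $S(a)\ge0$. Otherwise fix a vector $w$ and a unit vector $y$ in the range of $P_0$, and let $L=\langle y,(1-\alpha)w\rangle$. The supremum of $|L|^2$ over $y$ is $|P_0(1-\alpha)w|^2=\langle w,(1-\alpha)P_0(1-\alpha)w\rangle$, so we need
\begin{equation}\label{eq:Lgoal}
C|L|^2\le\langle w,\Gamma_\psi(a)w\rangle+\tfrac25\langle w,Jw\rangle
\end{equation}
with $J$ independent of $y$ and $w$. Let $|v|_\lambda=\langle v,(a+\lambda)^{-1}v\rangle^{1/2}$ and $u_\lambda=Y(H+\lambda)^{-1}w$. Since $\omega y=y$, \eqref{eq:diffint} applies to $L$, and both sides of \eqref{eq:Lgoal} are expressed through $u_\lambda$: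
\[
L=\langle y,(\omega-\alpha)w\rangle=-c_\tau\int_0^\infty\lambda^\tau\langle y,(a+\lambda)^{-1}u_\lambda\rangle\,d\lambda,\qquad\langle w,\Delta_\lambda w\rangle=|u_\lambda|_\lambda^2 .
\]
The only bound on $|y|_\lambda$ that is uniform in $a$ is $|y|_\lambda\le\lambda^{-1/2}$. With it, the Cauchy--Schwarz inequality bounds $|L|^2$ by $\langle w,\Gamma_\psi(a)w\rangle$ times a multiple of $\int_0^\infty\frac{d\lambda}{\lambda(1+\lambda/2)}$, which diverges at $0$. So this argument is available only for $\lambda\ge\lambda_0>0$; we take $\lambda_0=\frac1{10}$.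

For small $\lambda$ we imitate the case $H=1$. There $u_\lambda=(1+\lambda)^{-1}Yw$ is a multiple of a fixed vector, so the integrals are functions of $a$ alone applied to that vector. In general, the identity
\[
\frac1{z+\lambda}-\frac{1}{(1+\lambda)z}=\frac{\lambda}{1+\lambda}\cdot\frac1{z+\lambda}\Big(1-\frac1z\Big)
\]
gives
\[
u_\lambda=\frac{u}{1+\lambda}+d_\lambda,\qquad u=YH^{-1}w,\qquad d_\lambda=\frac\lambda{1+\lambda}Y(H+\lambda)^{-1}w',\qquad w'=(1-H^{-1})w .
\]
The deviation $d_\lambda$ is of order $\lambda$ and depends only on $Pw$; precisely, $|d_\lambda|_\lambda^2\le\lambda^2\langle w',\Delta_\lambda w'\rangle$. All errors caused by $d_\lambda$ will be multiples of the form of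
\[
J=c_{2\tau}\int_0^{\lambda_0}\lambda^{1+2\tau}(1-H^{-1})\Delta_\lambda(1-H^{-1})\,d\lambda\ge0,
\]
which carries the same weight $\lambda^{1+2\tau}$ as $\Xi(a)$ and hence as the surplus. Put
\[
m=\frac{c_\tau^2}{c_{2\tau}}=\frac{\tan\pi\tau}{2\pi},\qquad\Gamma_>(w)=c_{2\tau}\int_{\lambda_0}^\infty\lambda^{2\tau}\big(1+\tfrac\lambda2\big)\langle w,\Delta_\lambda w\rangle\,d\lambda .
\]

\subsection*{Lower bound for the gap}
By (F8) applied to $v=(v+d)-d$, for $0<\eta<1$,
\[
|v+d|_\lambda^2\ge\eta|v|_\lambda^2-\frac\eta{1-\eta}|d|_\lambda^2 .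
\]
We use this with $v=(1+\lambda)^{-1}u$ and $d=d_\lambda$. For the error to have the weight of $J$, $1-\eta$ must be at least of order $\lambda$. For $0<\lambda<\lambda_0$ take $\eta=(1-10\lambda)\frac{(1+\lambda)^2}{1+\lambda/2}$. Since $(1+\lambda)^2\le1+\frac52\lambda+\lambda^2=(1+2\lambda)(1+\frac\lambda2)$, we have $0<\eta\le(1-10\lambda)(1+2\lambda)\le1-8\lambda$, so $\frac\eta{1-\eta}\le\frac1{8\lambda}$. With $\frac18(1+\frac\lambda2)\le\frac{21}{160}<\frac17$ this gives
\[
\big(1+\tfrac\lambda2\big)\langle w,\Delta_\lambda w\rangle\ge(1-10\lambda)\langle u,(a+\lambda)^{-1}u\rangle-\tfrac17\lambda\,\langle w',\Delta_\lambda w'\rangle .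
\]
Multiply by $c_{2\tau}\lambda^{2\tau}$, integrate over $(0,\lambda_0)$, add $\Gamma_>(w)$ and use \eqref{eq:gapint}:
\begin{equation}\label{eq:lower}
\langle w,\Gamma_\psi(a)w\rangle\ge\langle u,\Psi(a)u\rangle+\Gamma_>(w)-\tfrac17\langle w,Jw\rangle,\qquad\Psi(x)=c_{2\tau}\int_0^{\lambda_0}\frac{\lambda^{2\tau}(1-10\lambda)}{x+\lambda}\,d\lambda .
\end{equation}

\subsection*{Upper bound for $L$}
Write $-L=L_1+L_2+L_3$, where $L_1$ and $L_2$ are the integrals over $(0,\lambda_0)$ with $u_\lambda$ replaced by $(1+\lambda)^{-1}u$ and by $d_\lambda$, and $L_3$ is the integral over $(\lambda_0,\infty)$. For $L_2$ and $L_3$ use $|\langle y,(a+\lambda)^{-1}v\rangle|\le|y|_\lambda|v|_\lambda\le\lambda^{-1/2}|v|_\lambda$ and then the Cauchy--Schwarz inequality for integrals: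
\begin{align}
|L_2|^2&\le\Big(c_\tau\int_0^{\lambda_0}\lambda^{\tau+1/2}\langle w',\Delta_\lambda w'\rangle^{1/2}d\lambda\Big)^2\le m\lambda_0\,\langle w,Jw\rangle,\label{eq:L2}\\
|L_3|^2&\le\Big(c_\tau\int_{\lambda_0}^\infty\lambda^{\tau-1/2}\langle w,\Delta_\lambda w\rangle^{1/2}d\lambda\Big)^2\le m\int_{\lambda_0}^\infty\frac{d\lambda}{\lambda(1+\lambda/2)}\;\Gamma_>(w)=m\ln21\;\Gamma_>(w).\label{eq:L3}
\end{align}
The last integral is $\big[\ln\frac{\lambda}{1+\lambda/2}\big]_{1/10}^\infty=\ln2+\ln\frac{21}2$. For the main term, $L_1=\langle y,\varphi_0(a)u\rangle$ with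
\[
0\le\varphi_0(x)=c_\tau\int_0^{\lambda_0}\frac{\lambda^\tau}{(1+\lambda)(x+\lambda)}\,d\lambda\le\varphi(x)=c_\tau\int_0^{\lambda_0}\frac{\lambda^\tau}{x+\lambda}\,d\lambda,
\]
so $|L_1|^2\le|\varphi_0(a)u|^2\le\langle u,\varphi(a)^2u\rangle$. The comparison of $L_1$ with the first term of \eqref{eq:lower} is now scalar, and the worst case is $x=0$.

\begin{lemma}\label{lem:phi}
For $x>0$, $\varphi(x)^2\le m_1\Psi(x)$, where $m_1=\varphi(0)^2/\Psi(0)=2(1+2\tau)m/\tau$.
\end{lemma}

\begin{proof}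
We have $\varphi(0)=c_\tau\lambda_0^\tau/\tau$ and $\Psi(0)=c_{2\tau}\lambda_0^{2\tau}\big(\frac1{2\tau}-\frac1{1+2\tau}\big)=\frac{c_{2\tau}\lambda_0^{2\tau}}{2\tau(1+2\tau)}$, which gives the value of $m_1$. Let $g(\mu)=\frac{\mu}{x/\lambda_0+\mu}$, a smooth increasing function on $[0,1]$ with values in $[0,1]$. The substitution $\lambda=\lambda_0\mu$ gives $\varphi(x)/\varphi(0)=\int_0^1g\,dF_1$ and $\Psi(x)/\Psi(0)=\int_0^1g\,dF_2$ for the probability densities $\tau\mu^{\tau-1}$ and $2\tau(1+2\tau)\mu^{2\tau-1}(1-\mu)$, with distribution functions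
\[
F_1(\mu)=\mu^\tau,\qquad F_2(\mu)=(1+2\tau)\mu^{2\tau}-2\tau\mu^{1+2\tau}.
\]
We must show $\big(\int g\,dF_1\big)^2\le\int g\,dF_2$. Since $g(\mu)g(\mu')\le\min(g(\mu),g(\mu'))=g(\min(\mu,\mu'))$,
\[
\Big(\int g\,dF_1\Big)^2\le\iint g(\min(\mu,\mu'))\,dF_1(\mu)\,dF_1(\mu')=\int g\,dF_3,
\]
where $F_3=1-(1-F_1)^2=2\mu^\tau-\mu^{2\tau}$ is the distribution function of the minimum of two independent variables with law $F_1$. Integration by parts gives $\int g\,dF_2-\int g\,dF_3=\int_0^1g'(F_3-F_2)\,d\mu$, and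
\[
F_3(\mu)-F_2(\mu)=2\mu^\tau\big[1-(1+\tau)\mu^\tau+\tau\mu^{1+\tau}\big]\ge0,
\]
because the bracket vanishes at $\mu=1$ and has derivative $-\tau(1+\tau)\mu^{\tau-1}(1-\mu)\le0$ on $(0,1]$.
\end{proof}

Thus
\begin{equation}\label{eq:L1}
|L_1|^2\le m_1\langle u,\Psi(a)u\rangle .
\end{equation}

\subsection*{The constants}
To combine the three bounds by (F8), the weights of $L_1$ and $L_3$ must be $Cm_1$ and $Cm\ln21$, and something must be left for $L_2$. As $\tau\to0$, $Cm_1\to1$, which is the thin margin seen in Section~\ref{sec:model}; the room left is of order $\tau$, and so is $m$. As $\tau\to\frac12$, $m\to\infty$ while $C\to0$. One bound for $\tan$ handles both ends. By (F7) and $(2j-1)^2(\pi^2-4x^2)\le(2j-1)^2\pi^2-4x^2$,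
\[
(\pi^2-4x^2)\frac{\tan x}x=\sum_{j\ge1}\frac{8(\pi^2-4x^2)}{(2j-1)^2\pi^2-4x^2}\le\sum_{j\ge1}\frac8{(2j-1)^2}=\pi^2\qquad\big(0<x<\tfrac\pi2\big).
\]
With $x=\pi\tau$ this gives $m\le\frac{\tau}{2(1-4\tau^2)}$, hence
\[
Cm_1=\frac{2(1-2\tau)m}\tau\le\frac1{1+2\tau},\qquad Cm\le\frac{\tau}{2(1+2\tau)^2},\qquad1-Cm_1\ge\frac{2\tau}{1+2\tau}\ge4Cm .
\]
Let $\delta_1=Cm_1$, $\delta_3=Cm\ln21$ and $\delta_2=1-\delta_1-\delta_3$. Since $\exp7>2.5^7>441=21^2$, we have $\ln21<\frac72$, so $\delta_2\ge(4-\ln21)Cm\ge\frac12Cm>0$. By (F8), then \eqref{eq:L1}, \eqref{eq:L3}, \eqref{eq:L2}, and then \eqref{eq:lower},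
\[
C|L|^2\le\sum_{\nu=1}^3\frac{C|L_\nu|^2}{\delta_\nu}\le\langle u,\Psi(a)u\rangle+\Gamma_>(w)+2\lambda_0\langle w,Jw\rangle\le\langle w,\Gamma_\psi(a)w\rangle+\big(\tfrac17+\tfrac15\big)\langle w,Jw\rangle .
\]
Since $\frac17+\frac15=\frac{12}{35}<\frac25$, this is \eqref{eq:Lgoal}, and the first claim of Proposition~\ref{prop:correction} follows.

\subsection*{The trace of the correction}
For $x>0$, $z>1$ let $f_{x,z}(\lambda)=\lambda^{1+2\tau}(z+\lambda)^{-2}(x+\lambda)^{-1}$. By \eqref{eq:traceDelta} and \eqref{eq:gapint}, with sums over all $j$ and all $l$ such that $z_l>1$,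
\begin{align*}
\operatorname{Tr}J&=c_{2\tau}\sum O_{jl}\Big(1-\frac1{z_l}\Big)^2(x_j-z_l)^2\int_0^{\lambda_0}f_{x_j,z_l}\,d\lambda,\\
S(a)&=\tfrac12c_{2\tau}\sum O_{jl}\,\frac1{z_l}\,(x_j-z_l)^2\int_0^\infty f_{x_j,z_l}\,d\lambda .
\end{align*}
The surplus has the small factor $1/z_l$, which $\operatorname{Tr}J$ lacks. It is recovered from the range of integration: the interval $(0,\lambda_0)$ carries only a fraction of order $1/z$ of the mass of $f=f_{x,z}$. Indeed $(z+\lambda)^2(x+\lambda)\ge z^2(x+\lambda)\ge z(x+z\lambda)$, so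
\[
\frac{f(z\lambda)}{f(\lambda)}=\frac{z^{1+2\tau}(z+\lambda)^2(x+\lambda)}{z^2(1+\lambda)^2(x+z\lambda)}\ge\frac{z^{2\tau}}{(1+\lambda)^2}\ge\frac1{(1+\lambda)^2},
\]
and therefore
\[
\int_0^{\lambda_0}f(\lambda)\,d\lambda\le(1+\lambda_0)^2\int_0^{\lambda_0}f(z\lambda)\,d\lambda\le\frac{1.21}{z}\int_0^\infty f(\lambda)\,d\lambda .
\]
With $(1-1/z_l)^2\le1$ this gives $\operatorname{Tr}J\le2.42\,S(a)\le\frac52S(a)$. This proves Proposition~\ref{prop:correction}, hence Proposition~\ref{prop:bottom}, and completes the proofs of Theorems~\ref{thm:strong} and~\ref{thm:main}.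

\begin{thebibliography}{9}
\bibitem{SVI} \emph{Singular Value Inequalities: New Approaches To Conjectures}, \texttt{https://digitalcommons.unf.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1437\&context=etd}
\end{thebibliography}
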